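# Uncountable models of ZF in which any two ordinals can be told apart

## Prime divisors as bits

Let $p_0=2,\ p_1=3,\ p_2=5,\dots$ be the primes. To a finite $0$-$1$ sequence $s$ assign the integer $x_s=\prod_{s(i)=1}p_i$. The sequence $101$ gives $2\cdot 5=10$, the sequence $110$ gives $2\cdot 3=6$, and $000$ gives $1$. The integers $10$ and $6$ are told apart by the property "$3$ divides $x$", which mentions no parameter.

Now do this with infinite sequences inside set theory. Let $\mathcal L=\{\in\}$, and let $T$ be a complete consistent theory in $\mathcal L$ extending ZF. Add a constant $x_f$ for each $f\in 2^\omega$, and to $T$ add the axioms "$x_f\in\omega$", together with "$p_n$ divides $x_f$" when $f(n)=1$ and "$p_n$ does not divide $x_f$" when $f(n)=0$. Finitely many of these axioms mention only finitely many $f$ and only indices $n$ below some $N$, and they become true in any model of $T$ when $x_f$ is read as $x_{f\restriction N}$. By compactness, $T$ has a model $\mathfrak N$ with $2^{\aleph_0}$ integers, any two of which are separated by a formula without parameters. This happens although there are only countably many formulas.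

But $\mathfrak N$ has other ordinals. It has uncountably many integers, so it has a nonstandard integer $c$. The integers $x_f$ and $x_f+c!$ are different, yet they have the same standard prime divisors, because every standard prime divides $c!$. Perhaps some other formula separates them, but compactness does not promise one. It may even give two ordinals that no formula separates. Indeed, add further constants $a,b$ and the axioms "$a,b\in\omega$", $a\neq b$ and $\varphi(a)\leftrightarrow\varphi(b)$ for every formula $\varphi(x)$ of $\mathcal L$. A finite part mentions only $\varphi_1,\dots,\varphi_q$. Sort the $2^q+1$ integers $0,\dots,2^q$ by the truth values of $\varphi_1,\dots,\varphi_q$; two of them fall into the same class, and they can serve as $a,b$. So the enlarged theory is still finitely satisfiable, and some of the models offered by compactness contain a pair that cannot be told apart.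

Can we build an uncountable model in which no such pair occurs? Here are the precise terms.

**Definition.** A *completion of ZF* is a complete consistent first-order theory in $\mathcal L$ extending ZF. For a model $\mathfrak M$ of ZF, a *pair of indiscernible ordinals* of $\mathfrak M$ is a pair of distinct elements $a,b$ of $\mathfrak M$, both ordinals in the sense of $\mathfrak M$, such that $\mathfrak M\models\varphi(a)\leftrightarrow\varphi(b)$ for every formula $\varphi(x)$ of $\mathcal L$ with one free variable and no parameters.

The question is due to Abramson and Harrington and is taken from "Leibnizian Models of Set Theory", http://academic2.american.edu/%7Eenayat/Leib.pdf: does every completion $T$ of ZF have an uncountable model without a pair of indiscernible ordinals? The answer is yes.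

**Theorem 1.** Every completion $T$ of ZF has a model of cardinality $2^{\aleph_0}$ without a pair of indiscernible ordinals.

**Theorem 2.** Let $T$ be a completion of ZF and $\aleph_0\le\kappa\le 2^{\aleph_0}$.

1. $T$ has $2^\kappa$ pairwise non-isomorphic models of cardinality $\kappa$ with no pair of indiscernible ordinals, each having $\kappa$ natural numbers. In fact there is a family $(M_S)_{\emptyset\ne S\subseteq 2^\omega}$ of models of $T$ with no pair of indiscernible ordinals, with $|M_S|=|S|+\aleph_0$, such that $M_S$ embeds elementarily in $M_{S'}$ if and only if $S\subseteq S'$.
2. No model of ZF without a pair of indiscernible ordinals has more than $2^{\aleph_0}$ ordinals. If $T\vdash\mathrm{AC}$, no such model of $T$ has cardinality $>2^{\aleph_0}$. So for $T\vdash\mathrm{AC}$ the possible cardinalities are exactly the $\kappa$ with $\aleph_0\le\kappa\le 2^{\aleph_0}$.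
3. If $T\vdash V=\mathrm{OD}$, the models in (1) have no pair of indiscernible elements at all.

We work in ZFC as metatheory. The models, however, satisfy only ZF, and this will matter.

## Conventions and textbook facts

"Definable" without qualification means definable without parameters. A definable set or function is given by a formula, and it can be read in every model of $T$. Since $T$ is complete, any sentence about definable objects that holds in one model of $T$ holds in all of them; I will say that it *transfers*.

The integers of a model $\mathfrak M$ are the elements of $\omega^{\mathfrak M}$; some may be nonstandard. A set is *$\mathfrak M$-finite* if $\mathfrak M$ thinks it is finite. For example, if $c$ is a nonstandard integer, then $c=\{0,1,\dots,c-1\}$ is $\mathfrak M$-finite, though infinite when seen from outside. For an $\mathfrak M$-finite set $X$, the symbol $|X|$ means its number of elements in the sense of $\mathfrak M$.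

**Coding finite sets of ordinals.** In ZF every ordinal has a unique base-$2$ Cantor normal form $2^{\beta_1}+\dots+2^{\beta_j}$ with $\beta_1>\dots>\beta_j$. So
$$e(2^{\beta_1}+\dots+2^{\beta_j})=\{\beta_1,\dots,\beta_j\}$$
is a definable bijection $e:\mathrm{Ord}\to[\mathrm{Ord}]^{<\omega}$. For example, $\omega=2^{\omega}$ in ordinal arithmetic, so $\omega+5=2^\omega+2^2+2^0$ and $e(\omega+5)=\{\omega,2,0\}$.

**Omitting types theorem.** Let $U$ be a consistent theory in a countable language and $\Gamma(y)$ a set of formulas. Suppose that for no formula $\psi(y)$ consistent with $U$ do we have $U\cup\{\psi(y)\}\vdash\gamma(y)$ for all $\gamma\in\Gamma$. Then $U$ has a countable model in which no element satisfies all of $\Gamma$.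

We also use compactness, the Tarski–Vaught test for elementary substructures, and the finite Ramsey theorem: for all $r,l$ there is $N$ such that every colouring of the pairs of a set of size at least $N$ with $r$ colours has a homogeneous set of size $l$. The finite Ramsey theorem is provable in ZF, so it holds inside every model.

## Countable models, and where infinite sets of integers fail

The countable version of the question is easy, and its proof will be reused.

**Lemma 3.** Every completion $T$ of ZF has a countable model all of whose ordinals are definable. Such a model has no pair of indiscernible ordinals.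

*Proof.* Let $\Gamma(y)$ say that $y$ is an ordinal and that $\neg(\theta(y)\wedge\exists!z\,\theta(z))$ for every formula $\theta$. Suppose $\psi(y)$ is consistent with $T$ and implies all of $\Gamma(y)$ over $T$. As $T$ is complete, $T\vdash\exists y\,\psi(y)$, and every such $y$ is an ordinal. Let $\theta(y)$ be "$y$ is the least ordinal satisfying $\psi$". Then $T\vdash\exists!z\,\theta(z)$ and $T\vdash\exists y(\psi(y)\wedge\theta(y))$, which contradicts that $\psi$ implies $\neg(\theta(y)\wedge\exists!z\,\theta(z))$. So $\Gamma$ can be omitted. If $a\ne b$ are ordinals and $\theta$ defines $a$, then $\theta(a)\wedge\neg\theta(b)$. $\square$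

There are only countably many formulas, so such a model has only countably many ordinals. A model with uncountably many ordinals must contain undefinable ones. The natural attempt is to start from a countable model $M$, to add integers $x_f$ ($f\in2^\omega$) as branches of a perfect tree of sets $X_s$ ($s\in2^{<\omega}$), where $X_s$ is an infinite subset of $\omega^M$ and $x_f$ lies in every $X_{f\restriction n}$, and to let the new model consist of all values $F(x_{f_1},\dots,x_{f_k})$ with $F\in M$. While building the tree one shrinks the $X_s$ so that each property of $(x_{f_1},\dots,x_{f_k})$ is decided on some product $X_{s_1}\times\dots\times X_{s_k}$. This stops working at two points.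

First, the property "$v_1<v_2$" can never be decided. If $X_1,X_2$ are unbounded sets of integers, then above each element of $X_1$ there is an element of $X_2$, and conversely. So $\{v_1<v_2\}$ is constant on no product of unbounded sets. With finite sets there is no such obstacle: from $X_1=X_2=\{0,\dots,m-1\}$ pass to the lower half and the upper half.

Second, to see that the values $F(\vec x)$ form an elementary submodel one wants, for a formula $\varphi$, a function $H\in M$ that picks for every $z\in\omega^k$ a witness $y$ of $\varphi(y,z)$, if there is one. This is choice for a countable family, and it is not among the axioms of ZF. Over a finite index set, such an $H$ exists by induction on the size of the set.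

Both points ask for $X_s\subseteq m$ with $m$ a nonstandard integer of $M$, where "infinite" is replaced by "of size too big to be exhausted by our finite combinatorics". Now a third problem appears: there may be no suitable $m$ in the model of Lemma 3. If $T$ is the theory of a model whose integers are all standard, then each definable integer is, provably in $T$, some standard $0,1,2,\dots$, and the model of Lemma 3 has no nonstandard integer at all.

So the plan has two stages. First we build a countable $M$ with one undefinable integer $c$ lying above all definable integers, in which nevertheless no two ordinals are indiscernible. Then we take $m=c$ and grow the perfect tree below it. The functions $F\in M$ will have $c$ hidden in them, while the separating formulas must be free of parameters, so $c$ has to be recoverable from most of the ordinals that it produces. That is what the construction of $c$ is for.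

## A Ramsey-like type for one integer

Fix $K\models T$. For each formula $\theta(x,y)$ let $F_\theta:\omega\to\mathrm{Ord}$ be the definable function with $F_\theta(n)=$ the unique $y$ such that $\theta(n,y)$, if there is a unique such $y$ and it is an ordinal, and $F_\theta(n)=0$ otherwise. The definable functions $\omega\to\mathrm{Ord}$ are the $F_\theta$; the definable functions $\omega\to[\mathrm{Ord}]^{<\omega}$ are the $e\circ F_\theta$; those into $\omega$ are obtained from the $F_\theta$ by changing values $\ge\omega$ to $0$. So there are countably many of each.

We construct $A_0=\omega\supseteq A_1\supseteq A_2\supseteq\cdots$, definable subsets of $\omega^K$, infinite in the sense of $K$. There are countably many tasks, of the following four kinds, and each is treated at some step. Let $A$ be the current set; "finite" and "infinite" are in the sense of $K$.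

**Task (i), for a formula $\varphi(x)$: decide $\varphi$.** Replace $A$ by $A\cap\{n:\varphi(n)\}$ if this is infinite, otherwise by $A\cap\{n:\neg\varphi(n)\}$, which is then infinite.

**Task (ii), for a definable $F:\omega\to\mathrm{Ord}$: make $F$ constant or injective.** If some fibre $\{n\in A:F(n)=v\}$ is infinite, take the fibre for the least such $v$. Then $F$ is constant on the new set, with a definable value. Otherwise all fibres are finite, and we take the set of least elements of the fibres. It is infinite, since otherwise $A$ would be a finite union of finite sets; and $F$ is injective on it. For instance, $F(n)=\lfloor n/2\rfloor$ on $\omega$ has the fibres $\{2j,2j+1\}$, and the new set is the set of even numbers.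

**Task (iii), for definable $Y:\omega\to[\mathrm{Ord}]^{<\omega}$ and $\ell:\omega\to\omega$: make $\ell$ constant, or make $\ell$ dominate the past of $Y$.** If some $\{n\in A:\ell(n)=e_0\}$ is infinite, take that set for the least such $e_0$; then $\ell$ is constant on the new set with a definable value. Otherwise, for each $b$ only finitely many $n\in A$ have $\ell(n)\le b$. In $K$, define recursively $a_k$ as the least $a\in A$ with
$$a>a_i\ \text{ for all } i<k,\qquad \ell(a)\ge\Bigl|\bigcup_{i<k}Y(a_i)\Bigr|.\tag{1}$$
Such an $a$ exists, because only finitely many elements of $A$ fail each of these requirements. The new set is $A'=\{a_k:k\in\omega\}$.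

As an example, let $A=\omega$, $Y(n)=\{0,\dots,n-1\}$ and $\ell(n)=\lfloor\log_2(n+1)\rfloor$. The second requirement becomes $\ell(a_k)\ge a_{k-1}$ for $k\geq 1$, and the recursion gives $0,1,2,3,7,127,2^{127}-1,\dots$. Each $y$ with $a_{k-1}\le y<a_k$ determines $a_k$: it is the least element of $A'$ above $y$. We shall exploit this shortly.

**Task (iv), for definable $F,G:\omega\to\mathrm{Ord}$: make the images disjoint.** First do (ii) for $F$, then (ii) for $G$, then (i) for the formula $F(x)=G(x)$. If now $F$ and $G$ are both injective on $A$ and $F(n)\ne G(n)$ for all $n\in A$, let $a_k$ be the least $a\in A$ such that for all $i<k$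
$$a>a_i,\qquad F(a)\neq G(a_i),\qquad G(a)\ne F(a_i).\tag{2}$$
By injectivity, each of the last two conditions excludes at most one $a$ for each $i$, so $a_k$ exists. The new set is $A'=\{a_k:k\in\omega\}$, and $F[A']\cap G[A']=\emptyset$: an equality $F(a_k)=G(a_i)$ is excluded by the second condition if $i<k$, by the third (with the roles of $i$ and $k$ exchanged) if $i>k$, and by $F\neq G$ on $A$ if $i=k$.

As an example, let $G(n)=n$, $F(n)=2n$, $A=\{1,2,3,\dots\}$. Since $2a\ne a_i$ is automatic for $a>a_i$, an integer $a$ enters $A'$ exactly when it is not twice an earlier member. So $A'=\{1,3,4,5,7,9,11,12,\dots\}$, the integers in which $2$ occurs to an even power, and $F[A']$ consists of integers in which $2$ occurs to an odd power. If $c\in A'$, then the parity of that exponent separates $c$ from $2c$.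

All the sets produced are definable: each $A_i$ is given by a formula without parameters. Which alternative applies is a matter of sentences decided by $T$.

## The base model

**Lemma 4.** There is a countable model $M$ of $T$ with an integer $c$ such that $c\in A_i^M$ for all $i$ and every ordinal of $M$ equals $F_\theta(c)$ for some $\theta$. Consequently every $M$-finite set of ordinals of $M$ equals $Y(c)$ for some definable $Y:\omega\to[\mathrm{Ord}]^{<\omega}$.

*Proof.* Let $c$ be a new constant and $T_c=T\cup\{c\in A_i:i<\omega\}$. It is consistent, since any finite part is satisfied in $K$ by an element of a late $A_i$. It is complete: by task (i), for each $\varphi(x)$ some $A_i$ is contained in $\{n:\varphi(n)\}$ or in $\{n:\neg\varphi(n)\}$, and this inclusion is a sentence in $T$. Let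
$$\Gamma(y)=\{y\in\mathrm{Ord}\}\cup\{\neg(\theta(c,y)\wedge\exists!z\,\theta(c,z)):\theta\}.$$
Suppose $\psi(c,y)$ is consistent with $T_c$ and $T_c\cup\{\psi(c,y)\}\vdash\Gamma(y)$. As $T_c$ is complete, $T_c\vdash\exists y\in\mathrm{Ord}\;\psi(c,y)$. Let $\theta(c,y)$ be "$y$ is the least ordinal satisfying $\psi(c,\cdot)$". Then $T_c\vdash\exists!z\,\theta(c,z)$ and $T_c\vdash\exists y(\psi(c,y)\wedge\theta(c,y))$, which contradicts $T_c\cup\{\psi(c,y)\}\vdash\Gamma(y)$. By the omitting types theorem there is a countable $M\models T_c$ omitting $\Gamma$. So every ordinal $\alpha$ of $M$ is the unique solution of some $\theta(c,\cdot)$, that is, $\alpha=F_\theta(c)$. An $M$-finite set of ordinals is $e(\alpha)$ for an ordinal $\alpha=F_\theta(c)$, so it is $Y(c)$ with $Y=e\circ F_\theta$. $\square$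

Fix $M$ and $c$ for the rest of the talk. Let
$$I=\{x\in\omega^M:x\le\delta\text{ for some definable integer }\delta\text{ of }M\}.$$
This is an initial segment of $\omega^M$ containing the standard integers. It is closed under every definable $g:\omega\to\omega$: if $x\le\delta$, then $g(x)\le\max_{y\le\delta}g(y)$, and this maximum is a definable integer. Finally $c\notin I$: if $\delta$ is a definable integer, task (i) for "$x\le\delta$" cannot have kept the finite set $\{n\in A:n\le\delta\}$, so some $A_i$ lies above $\delta$, and $c>\delta$. The same reasoning shows that $c-1$, $\lfloor c/2\rfloor$ and $\lfloor\log_2c\rfloor$ lie outside $I$: if $\lfloor\log_2c\rfloor\in I$, then $2^{\lfloor\log_2c\rfloor+1}\in I$, and this number exceeds $c$; and $c-1\geq\lfloor c/2\rfloor\ge\lfloor\log_2c\rfloor$.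

**Lemma 5.** $M$ has no pair of indiscernible ordinals.

*Proof.* Let $\alpha\neq\beta$ be ordinals of $M$, $\alpha=F(c)$, $\beta=G(c)$ with $F,G:\omega\to\mathrm{Ord}$ definable. If $F$ or $G$ is constant with a definable value on some $A_i$, then $\alpha$ or $\beta$ is definable, and a defining formula of one is false of the other. Otherwise look at the $A_i$ that results from task (iv) for the pair $F,G$. After the applications of (ii), both functions were injective. After the application of (i), either $F=G$ throughout or $F\ne G$ throughout, and the first is impossible because $c$ lies in that set and $F(c)\ne G(c)$. So the final clause of (iv) applied, and $F[A_i]\cap G[A_i]=\emptyset$. This transfers from $K$ to $M$. Hence the formula "$y\in F[A_i]$", which has no parameters, holds of $\alpha=F(c)$ and fails of $\beta=G(c)\in G[A_i]$. $\square$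

The second property of $M$ says that, after discarding few elements from an $M$-finite set of ordinals, all its subsets in $M$ are cut out by parameter-free formulas.

**Lemma 6.** For every $M$-finite set $Y$ of ordinals of $M$ and every $l\in\omega^M\setminus I$ there is $Y'\subseteq Y$ in $M$ with $|Y\setminus Y'|\le l$, such that for every $D\in M$ with $D\subseteq Y'$ there is a parameter-free formula $E$ with $E^M\cap Y'=D$, where $E^M=\{y\in M: M\models E(y)\}$.

*Proof.* Write $Y=Y(c)$ and $l=\ell(c)$ with definable $Y(\cdot):\omega\to[\mathrm{Ord}]^{<\omega}$ and $\ell:\omega\to\omega$. Let $A'=A_i$ be the outcome of task (iii) for this pair. Its first alternative did not occur, for otherwise $l=\ell(c)$ would be a definable integer, hence in $I$. So $A'$ was built by (1). Put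
$$Y'=Y(c)\setminus\bigcup\{Y(a):a\in A',\ a<c\}.$$
In $M$ we have $c\in A'$, say $c=a_k$, and then $\{a\in A':a<c\}=\{a_i:i<k\}$. By (1), which transfers, $|Y\setminus Y'|\le|\bigcup_{i<k}Y(a_i)|\le\ell(a_k)=l$.

Let $h(y)$ be the least $a\in A'$ with $y\in Y(a)$, if there is one. This is a definable partial function. For $y\in Y'$ we have $y\in Y(c)$, $c\in A'$, and $y\notin Y(a)$ for all smaller $a\in A'$; so $h(y)=c$. Thus every element of $Y'$ remembers $c$.

Let $D\in M$, $D\subseteq Y'$. By Lemma 4, $D=D(c)$ for some definable $D(\cdot):\omega\to[\mathrm{Ord}]^{<\omega}$. Let $E(y)$ be "$y\in\operatorname{dom}h$ and $y\in D(h(y))$". For $y\in Y'$ this says $y\in D(c)=D$. $\square$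

In the example after task (iii), if the set computed there were one of the $A_i$, then with $c=a_k$ we would get $Y'=\{y:a_{k-1}\le y<c\}$. The set $D$ of even elements of $Y'$ below $c/2$ would be cut out by "$y$ is even and $y<h(y)/2$".

## Large sets and product Ramsey

**Definition.** An $M$-finite set $X\in M$ is *large* if $|X|\notin I$.

For example $c=\{0,\dots,c-1\}$ is large, and so is $\{0,\dots,\lfloor\log_2c\rfloor-1\}$, by the computation above. A large set has more than any standard number of elements. A subset in $M$ containing at least half of a large set $X$ is large: if its size were in $I$, so would be twice its size, which is at least $|X|$. A large set splits in $M$ into two disjoint large sets: if $\lfloor|X|/2\rfloor\in I$, then $|X|\le2\lfloor|X|/2\rfloor+1\in I$. Removing one element from a large set leaves at least half of it, so it stays large.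

**Lemma 7 (provable in ZF).** For $k,r\ge1$ and every $l$ there is $N$ such that if $|X_1|,\dots,|X_k|\ge N$ and $\chi:\prod_i[X_i]^2\to r$, then there are $X_i'\subseteq X_i$ with $|X_i'|=l$ and $\chi$ constant on $\prod_i[X_i']^2$.

*Proof.* We use induction on $k$; the case $k=1$ is Ramsey's theorem. For $k+1$, let $n\ge l$ be a number that works for $k,r,l$, and shrink $X_1,\dots,X_k$ to size $n$. Each pair in $[X_{k+1}]^2$ induces a colouring of $\prod_{i\le k}[X_i]^2$, one of at most $r^{q}$ possible colourings, where $q=\binom n2^{k}$. By Ramsey's theorem, if $X_{k+1}$ is big enough, it has a subset of size $l$ all of whose pairs induce the same colouring. Apply the case $k$ to that colouring. $\square$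

**Lemma 8.** Let $k,r$ be standard, let $X_1,\dots,X_k$ be large, and let $\chi:\prod_i[X_i]^2\to r$ be in $M$. There are large $X_i'\subseteq X_i$ in $M$ with $\chi$ constant on $\prod_i[X_i']^2$.

*Proof.* Let $N(l)$ be the least number that works in Lemma 7 for $k,r,l$. Since $k,r$ are standard, $N$ is a definable function in $M$, and $N(0)=0$. Let $x=\min_i|X_i|\notin I$, and let $l$ be the largest $l\le x$ with $N(l)\le x$. Lemma 7 in $M$ gives $X_i'\subseteq X_i$ of size $l$ with $\chi$ constant on the product. If $l$ were in $I$, then $l+1$ and $N(l+1)$ would be in $I$ by closure, hence both $\le x$, contradicting the choice of $l$. So the $X_i'$ are large. $\square$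

From now on let $m=c$, and consider large subsets of $m=\{0,\dots,m-1\}$. The next lemma decides formulas.

**Lemma 9.** If $k\ge1$ is standard, $X_1,\dots,X_k\subseteq m$ are large and $\varphi(v_1,\dots,v_k)$ is a formula with parameters in $M$, then there are large $X_i'\subseteq X_i$ in $M$ such that $\varphi$ has constant truth value in $M$ on $\prod_iX_i'$.

*Proof.* Colour $(p_1,\dots,p_k)\in\prod_i[X_i]^2$ by the truth value of $\varphi(\min p_1,\dots,\min p_k)$; this colouring is in $M$. Take large sets as in Lemma 8 and remove the maximum from each; call the results $X_i'$. Each $z_i\in X_i'$ is the minimum of the pair formed by $z_i$ and the removed maximum. So $\varphi(z)$ has the same truth value for all $z\in\prod_iX_i'$. $\square$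

## Separating two functions on a product of large sets

This is the heart of the matter. An ordinal of the uncountable model will be a value $F(\vec x)$, and we must separate $F(\vec x)$ from $G(\vec x)$ by a single parameter-free formula, or know that they are equal.

**Lemma 10.** Let $k\ge1$ be standard, let $X_1,\dots,X_k\subseteq m$ be large, and let $F,G\in M$ be functions from $m^k$ to $\mathrm{Ord}^M$. There are large $X_i'\subseteq X_i$ in $M$ such that either $F(z)=G(z)$ for all $z\in\prod_iX_i'$, or there is a parameter-free formula $E$ with $M\models E(F(z))\wedge\neg E(G(z))$ for all $z\in\prod_iX_i'$.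

A test case to keep in mind is $k=2$, $F(z_1,z_2)=z_1$, $G(z_1,z_2)=z_2$, $X_1=X_2=m$. We must find large sets, at least disjoint ones, and a parameter-free formula that holds on the first and fails on the second.

**Step 1: make equalities depend only on order patterns.** For $p=(p_1,\dots,p_k)\in\prod_i[X_i]^2$ with $p_i=\{p_i^0<p_i^1\}$ and $u\in\{0,1\}^k$, put $p^u=(p_1^{u_1},\dots,p_k^{u_k})$. Colour $p$ by the truth values, for all $u,v\in\{0,1\}^k$, of
$$F(p^u)=F(p^v),\qquad G(p^u)=G(p^v),\qquad F(p^u)=G(p^v).$$
There are at most $2^{3\cdot4^k}$ colours, a standard number. Take large sets on which the colouring is constant (Lemma 8), remove the maximum from each, and call the results $X_i$ again. They are large, so each has at least $3$ elements.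

For $z,z'\in\prod_iX_i$ let the *pattern* $\pi(z,z')\in\{<,=,>\}^k$ record how $z_i$ compares with $z_i'$. For instance, $\pi((2,7),(5,7))=(<,=)$. I claim that the truth of each of $F(z)=F(z')$, $G(z)=G(z')$, $F(z)=G(z')$ depends only on $\pi(z,z')$. Let $p_i=\{z_i,z_i'\}$ if $z_i\ne z_i'$, and $p_i=\{z_i,\text{the removed maximum}\}$ if $z_i=z_i'$. Then $z=p^u$ and $z'=p^v$, where $(u_i,v_i)$ is $(0,1)$, $(0,0)$ or $(1,0)$ according as the $i$-th entry of the pattern is $<$, $=$ or $>$. So $u,v$ depend only on the pattern, and the truth value is read off from the constant colour.

For the pattern with all entries "$=$" this says: either $F(z)=G(z)$ for all $z\in\prod_iX_i$, and we are done; or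
$$F(z)\ne G(z)\quad\text{for all }z\in\textstyle\prod_iX_i.\tag{3}$$
Assume (3) from now on.

**Step 2: find the coordinates that matter.** Let $S$ be the set of $i$ such that $F(z)\ne F(z')$ whenever $z,z'\in\prod_iX_i$ differ exactly in coordinate $i$. Two such tuples have the pattern with $<$ or with $>$ at $i$ and "$=$" elsewhere. Since equality is symmetric, exchanging $z$ and $z'$ shows that these two patterns give the same answer. So for $i\notin S$ we have $F(z)=F(z')$ for *all* $z,z'$ differing exactly in coordinate $i$. Let $R$ be the analogous set for $G$. In the test case $S=\{1\}$ and $R=\{2\}$. We show three things.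

(a) *$F(z)$ depends only on $z\restriction S$, and $G(z)$ only on $z\restriction R$.* Change the coordinates outside $S$, respectively $R$, one at a time.

(b) *If $z\restriction S\ne z'\restriction S$, then $F(z)\ne F(z')$; and likewise for $G$ and $R$.* Suppose $F(z)=F(z')$ but $z_i\neq z_i'$ with $i\in S$. Swapping if necessary, let $z_i<z_i'$. Take $a<b<d$ in $X_i$. Let $w$ be $z$ with the $i$-th coordinate replaced by $a$, and let $w',w''$ be $z'$ with the $i$-th coordinate replaced by $b$ and by $d$. Then $\pi(w,w')=\pi(w,w'')=\pi(z,z')$, so $F(w')=F(w)=F(w'')$. But $w',w''$ differ exactly in coordinate $i\in S$, a contradiction. The proof for $G$ is the same.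

(c) *$F(z)\ne G(z')$ for all $z,z'\in\prod_iX_i$.* Suppose $F(z)=G(z')$. First let $z_i\ne z_i'$ for some $i\in R$. Take $a<b<d$ in $X_i$. Let $w$ be $z$ with a new $i$-th coordinate, and let $w',w''$ be $z'$ with new $i$-th coordinates: the new coordinates of $w,w',w''$ are $a,b,d$ if $z_i<z_i'$, and $d,a,b$ if $z_i>z_i'$. Then $\pi(w,w')=\pi(w,w'')=\pi(z,z')$, so $G(w')=F(w)=G(w'')$, while $w',w''$ differ exactly in coordinate $i\in R$, a contradiction. Next let $z_i\ne z_i'$ for some $i\in S$. Now vary $z$: let $w$ come from $z'$ and $w',w''$ from $z$, with $i$-th coordinates chosen so that $\pi(w',w)=\pi(w'',w)=\pi(z,z')$; namely $w$ gets $d$ and $w',w''$ get $a,b$ if $z_i<z_i'$, and $w$ gets $a$ and $w',w''$ get $b,d$ if $z_i>z_i'$. Then $F(w')=G(w)=F(w'')$, contradicting $i\in S$. So $z$ and $z'$ agree on $S\cup R$, and by (a) $F(z')=F(z)=G(z')$, which contradicts (3).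

**Step 3: the case $S=R=\emptyset$.** By (a), $F$ and $G$ are constant on $\prod_iX_i$, with values $\alpha\neq\beta$ by (3). Lemma 5 gives a formula that distinguishes $\alpha$ from $\beta$; negating it if necessary, we get $E$ with $E(\alpha)\wedge\neg E(\beta)$.

**Step 4: discard the values that do not remember $c$.** Now let $S\cup R\ne\emptyset$. Exchanging $F$ and $G$ and replacing $E$ by $\neg E$ if necessary, we may assume $S\ne\emptyset$. Put
$$Y=F[\textstyle\prod_iX_i]\cup G[\prod_iX_i],\qquad l=\bigl\lfloor\min_i|X_i|/8\bigr\rfloor .$$
Then $Y$ is an $M$-finite set of ordinals, and $l\notin I$, because $\min_i|X_i|\leq 8l+7$. Let $Y'\subseteq Y$ be as in Lemma 6, and $B=Y\setminus Y'$, so $|B|\le l$. Pick $i_0\in S$ and delete from $X_{i_0}$ all $z_{i_0}$ with $z\in\prod_iX_i$ and $F(z)\in B$. By (b), a value in $B$ of $F$ determines $z\restriction S$, hence $z_{i_0}$; so each element of $B$ causes at most one deletion, and at most $l$ elements are deleted. If $R\ne\emptyset$, pick $j_0\in R$ and delete from $X_{j_0}$ in the same way the at most $l$ elements $z_{j_0}$ with $z\in\prod_iX_i$ and $G(z)\in B$. Even if $i_0=j_0$, the resulting sets satisfy $|X_i'|\ge|X_i|-2l\ge|X_i|/2$,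 so they are large. Moreover $F[\prod_iX_i']\subseteq Y'$, and $G[\prod_iX_i']\subseteq Y'$ if $R\ne\emptyset$.

**Step 5: read off the formula.** *If $R\ne\emptyset$:* let $D=F[\prod_iX_i']\subseteq Y'$, and let $E$ be a parameter-free formula with $E^M\cap Y'=D$, from Lemma 6. For $z\in\prod_iX_i'$ we have $F(z)\in D$, while $G(z)\in Y'$ and $G(z)\notin D$ by (c). So $E(F(z))\wedge\neg E(G(z))$.

*If $R=\emptyset$:* $G$ is constant, with some value $\beta$, which might not lie in $Y'$. Split $X'_{i_0}$ into two disjoint large sets $X^0,X^1$, and let $P_0,P_1$ be the subproducts of $\prod_iX_i'$ obtained by replacing $X'_{i_0}$ with $X^0$, respectively $X^1$. By (b), $F[P_0]\cap F[P_1]=\emptyset$. Take a parameter-free $E_1$ with $E_1^M\cap Y'=F[P_1]$. If $M\models\neg E_1(\beta)$, use the sets of $P_1$ and $E=E_1$. If $M\models E_1(\beta)$, use the sets of $P_0$ and $E=\neg E_1$; indeed $F[P_0]\subseteq Y'\setminus F[P_1]$, so $\neg E_1$ holds on $F[P_0]$ and fails at $\beta$. This proves Lemma 10. $\square$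

In the test case both $S$ and $R$ are nonempty. Homogeneity and (3) make $X_1$ and $X_2$ disjoint by (c), Step 4 discards a few points from each, and Lemma 6 supplies the parameter-free formula that holds on $X_1'$ and fails on $X_2'$.

## The perfect tree below $c$

As $M$ is countable, there are only countably many of the following tasks: pairs $(k,\varphi)$ with $1\le k<\omega$ and $\varphi(v_1,\dots,v_k)$ a formula with parameters in $M$; and triples $(k,F,G)$ with $F,G\in M$ functions $m^k\to\mathrm{Ord}^M$. List them in order type $\omega$, each one infinitely often.

**Building the tree.** We define large sets $X_s\in M$, $X_s\subseteq m$, for $s\in2^{<\omega}$, by recursion on the length of $s$. Let $X_\emptyset=m$. Given $(X_s)_{s\in2^n}$, take the $n$-th task. For every $k$-tuple $(s_1,\dots,s_k)$ of distinct elements of $2^n$ in turn, shrink $X_{s_1},\dots,X_{s_k}$ by Lemma 9 or Lemma 10, according to the kind of the task. There are finitely many such tuples (none if $k>2^n$), and the conclusions of both lemmas persist when the sets are shrunk further. Finally split each resulting $X_s$ in $M$ into disjoint large sets $X_{s^\frown0}$ and $X_{s^\frown1}$.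

**The theory of the branches.** Add constants for the elements of $M$ and constants $x_f$ for $f\in2^\omega$. Let $\Sigma$ be the set of all sentences $\varphi(x_{f_1},\dots,x_{f_k})$, with $f_1,\dots,f_k$ distinct and $\varphi$ with parameters in $M$, such that for some $n$ the $f_i\restriction n$ are distinct and $M\models\varphi(z)$ for all $z\in\prod_iX_{f_i\restriction n}$.

*$\Sigma$ is consistent.* Finitely many members of $\Sigma$ involve finitely many functions $f$ and finitely many levels $n$. Choose a level $n$ above all of these at which the functions $f$ have distinct restrictions, and interpret each $x_f$ by an element of $X_{f\restriction n}$. Since $X_{f\restriction n}\subseteq X_{f\restriction n'}$ for $n'\le n$, all the given sentences hold in $M$.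

*$\Sigma$ is complete.* Given $\varphi(x_{f_1},\dots,x_{f_k})$ with distinct $f_i$ (use a dummy variable if no $x_f$ occurs), the task $(k,\varphi)$ is treated infinitely often, hence at some stage $n$ at which the $f_i\restriction n$ are distinct. Lemma 9 makes the truth value constant on $\prod_iX_{f_i\restriction(n+1)}$, so $\varphi$ or $\neg\varphi$ is in $\Sigma$.

Let $M^*\models\Sigma$. The argument for completeness gives the following.

**Lemma 11.** For distinct $f_1,\dots,f_k$ and $\varphi$ with parameters in $M$, we have $M^*\models\varphi(x_{f_1},\dots,x_{f_k})$ if and only if for some $n$ the $f_i\restriction n$ are distinct and $M\models\varphi(z)$ for all $z\in\prod_iX_{f_i\restriction n}$.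

*Proof.* If there is such an $n$, the sentence is in $\Sigma$. Conversely, by Lemma 9 some product $\prod_iX_{f_i\restriction n}$ with distinct $f_i\restriction n$ has constant truth value for $\varphi$. If that value were "false", $\neg\varphi(x_{f_1},\dots,x_{f_k})$ would be in $\Sigma$ and true in $M^*$. $\square$

In particular $\Sigma$ contains the elementary diagram of $M$, so we may take $M\prec M^*$. All $x_f\in m$ hold in $M^*$, because $X_s\subseteq m$. For $f\ne g$ we have $x_f\ne x_g$, because $X_{f\restriction n}\cap X_{g\restriction n}=\emptyset$ as soon as $f\restriction n\ne g\restriction n$.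

**The models $M_S$.** For $\emptyset\ne S\subseteq2^\omega$ let
$$M_S=\{F(x_{f_1},\dots,x_{f_k})^{M^*}:k\ge1,\ f_1,\dots,f_k\in S\text{ distinct},\ F\in M\text{ a function with domain }m^k\}.$$
Finitely many elements of $M_S$ can always be written with a common tuple $\vec x=(x_{f_1},\dots,x_{f_k})$, by adding dummy variables to the functions.

**Lemma 12.** $M\subseteq M_S\prec M^*$.

*Proof.* Constant functions give $M\subseteq M_S$. For elementarity we use the Tarski–Vaught test, and here finiteness of $m^k$ replaces the axiom of choice. Let $M^*\models\exists y\,\varphi(y,a_1,\dots,a_j)$ with $a_i\in M_S$, and write $a_i=F_i(\vec x)$ with a common tuple $\vec x$ of length $k$ indexed from $S$. I claim that there is a function $H\in M$ with domain $m^k$ such that for all $z\in m^k$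
$$M\models\exists y\,\varphi(y,F_1(z),\dots,F_j(z))\to\varphi(H(z),F_1(z),\dots,F_j(z)).\tag{4}$$
Work in $M$. By induction on $n$, for every $Z\subseteq m^k$ with $|Z|=n$ there is a function on $Z$ with the property in (4) for all $z\in Z$. For $n=0$ take the empty function. If $Z=Z_0\cup\{z\}$ and $H_0$ works for $Z_0$, extend $H_0$ to $z$ by a witness $y$ for $z$ if there is one, and by $\emptyset$ otherwise; this chooses only once. The induction is legitimate in ZF, since its statement is a single formula with parameters. As $m^k$ is finite in $M$, the claim follows.

The statement "(4) for all $z\in m^k$" passes from $M$ to $M^*$. Since $\vec x\in m^k$ in $M^*$, the element $H(\vec x)\in M_S$ satisfies $M^*\models\varphi(H(\vec x),a_1,\dots,a_j)$. $\square$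

**Lemma 13.** $M_S$ is a model of $T$ with no pair of indiscernible ordinals, the $x_f$ ($f\in S$) are distinct natural numbers of $M_S$, and $|M_S|=|S|+\aleph_0$.

*Proof.* We have $M\prec M^*$ and $M_S\prec M^*$, so $M_S\models T$. Let $a\ne b$ be ordinals of $M_S$, written $a=F(\vec x)$ and $b=G(\vec x)$ with a common $\vec x=(x_{f_1},\dots,x_{f_k})$, the $f_i\in S$ distinct. Replace all non-ordinal values of $F$ and $G$ by $0$. This does not change $F(\vec x)$ and $G(\vec x)$, which are ordinals; so we may assume $F,G:m^k\to\mathrm{Ord}^M$. The task $(k,F,G)$ was treated at some stage $n$ at which the $f_i\restriction n$ are distinct. By Lemma 10, one of two things happens on $\prod_iX_{f_i\restriction(n+1)}$. Either $F=G$ throughout; then "$F(\vec x)=G(\vec x)$" is in $\Sigma$ and $a=b$, a contradiction. Or, for some parameter-free $E$, we have $E(F(z))\wedge\neg E(G(z))$ throughout; then "$E(F(\vec x))\wedge\neg E(G(\vec x))$" is in $\Sigma$, so $M^*\models E(a)\wedge\neg E(b)$, and since $M_S\prec M^*$, also $M_S\models E(a)\wedge\neg E(b)$. So $a,b$ are not indiscernible.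

The $x_f$ with $f\in S$ are distinct elements of $M_S$, by the identity function on $m$, and they are natural numbers because $x_f\in m$. As $M$ is countable, there are countably many $F$ and $|S|+\aleph_0$ finite tuples from $S$ at most, so $|M_S|\le|S|+\aleph_0$. Conversely $M_S$ contains the infinite set $M$ and the $x_f$, $f\in S$. $\square$

**Proof of Theorem 1.** Take $S=2^\omega$ in Lemma 13. $\square$

## Many models, the cardinality bound, and the case $V=\mathrm{OD}$

**Proof of Theorem 2(1).** By Lemma 13, for $|S|=\kappa$ infinite, $M_S$ has cardinality $\kappa$, has exactly $\kappa$ natural numbers, and has no pair of indiscernible ordinals. It remains to compare the models with each other.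

*If $f\notin S'$, then $x_f\notin M_{S'}$.* Suppose $x_f=F(x_{g_1},\dots,x_{g_k})$ with distinct $g_i\in S'$; then all $g_i\ne f$. By Lemma 11 applied to $g_1,\dots,g_k,f$ and the formula $F(v_1,\dots,v_k)=v_{k+1}$, for some $n$ we have $F(z)=w$ for all $z\in\prod_iX_{g_i\restriction n}$ and all $w\in X_{f\restriction n}$. This is impossible, since $X_{f\restriction n}$ has at least two elements.

*Embeddings.* If $S\subseteq S'$, then $M_S\subseteq M_{S'}$ and both are elementary in $M^*$, so $M_S\prec M_{S'}$. Conversely, let $j:M_S\to M_{S'}$ be an elementary embedding and $f\in S$. For every parameter-free $\varphi$, using that $M_S$ and $M_{S'}$ are elementary in $M_{2^\omega}$, we have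
$$M_{2^\omega}\models\varphi(x_f)\iff M_S\models\varphi(x_f)\iff M_{S'}\models\varphi(j(x_f))\iff M_{2^\omega}\models\varphi(j(x_f)).$$
Both $x_f$ and $j(x_f)$ are ordinals of $M_{2^\omega}$, which has no pair of indiscernible ordinals, so $j(x_f)=x_f$. Hence $x_f\in M_{S'}$, and $f\in S'$ by the previous paragraph. So $M_S$ embeds elementarily in $M_{S'}$ if and only if $S\subseteq S'$, and in particular $M_S\not\cong M_{S'}$ for $S\ne S'$.

*Counting.* The number of $S\subseteq2^\omega$ of size $\kappa$ is $(2^{\aleph_0})^\kappa=2^\kappa$: there are at most that many, as each is the range of a function $\kappa\to2^\omega$; and there are at least that many, as the graphs of the functions $\kappa\to2^\omega$ are subsets of size $\kappa$ of $\kappa\times2^\omega$, a set of size $2^{\aleph_0}$. No larger number of models is possible, since there are at most $2^\kappa$ structures of size $\kappa$ up to isomorphism. $\square$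

**Proof of Theorem 2(2).** In a model without a pair of indiscernible ordinals, distinct ordinals satisfy distinct sets of parameter-free formulas. There are at most $2^{\aleph_0}$ such sets, so there are at most $2^{\aleph_0}$ ordinals.

Now let $\mathfrak M\models\mathrm{AC}$ have no pair of indiscernible ordinals. For each ordinal $\beta$ of $\mathfrak M$ there is in $\mathfrak M$ an injection of $V_\beta^{\mathfrak M}$ into the ordinals; choose one and call it $g_\beta$. An element $a$ of $\mathfrak M$ lies in $V_{\mathrm{rank}(a)+1}^{\mathfrak M}$. The map
$$a\mapsto\bigl(\mathrm{rank}(a)+1,\ g_{\mathrm{rank}(a)+1}(a)\bigr)$$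
is injective from $\mathfrak M$ into $\mathrm{Ord}^{\mathfrak M}\times\mathrm{Ord}^{\mathfrak M}$: the first coordinate tells which $g_\beta$ is used, and $g_\beta$ is injective. Since $\mathrm{Ord}^{\mathfrak M}$ is infinite, $|\mathfrak M|\le|\mathrm{Ord}^{\mathfrak M}|\le2^{\aleph_0}$. Models of ZF are infinite, and by (1) each $\kappa$ with $\aleph_0\le\kappa\le2^{\aleph_0}$ occurs. So for $T\vdash\mathrm{AC}$ the possible cardinalities are exactly these. $\square$

**Proof of Theorem 2(3).** Recall that a set is *ordinal definable*, in OD, if for some ordinal $\alpha$ it is the unique element of $V_\alpha$ that satisfies in $V_\alpha$ a given formula with finitely many ordinals below $\alpha$ as parameters. For example every ordinal $\gamma$ is in OD, with $\alpha=\gamma+1$: it is the largest ordinal in $V_{\gamma+1}$. The data consisting of $\alpha$, a code for the formula and a finite sequence of ordinals can be coded by one ordinal, and the standard well-ordering of OD comes from sending each OD set to its least code. If $V=\mathrm{OD}$, this is a parameter-free definable injection $\rho$ of the universe into the ordinals, as ZF proves.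

Let $T\vdash V=\mathrm{OD}$, and suppose that $a\ne b$ in $M_S$ satisfied the same parameter-free formulas. Then $\rho(a)\ne\rho(b)$ are ordinals. For each parameter-free $\varphi$, the formula $\varphi(\rho(x))$ is parameter-free too, so $M_S\models\varphi(\rho(a))\leftrightarrow\varphi(\rho(b))$. This makes $\rho(a),\rho(b)$ a pair of indiscernible ordinals, contradicting Lemma 13. $\blacksquare$
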